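# No universal graph when some block is not complete

## 1. The four-cycle, and a ray with three hubs

All graphs are simple. For a finite graph $C$, a graph $G$ is *$C$-free* if no subgraph of $G$, induced or not, is isomorphic to $C$. Countable means finite or countably infinite. A countable $C$-free graph $U$ is *universal* if every countable $C$-free graph is isomorphic to an induced subgraph of $U$.

Two cases can be settled at once. If $C=K_2$, the $C$-free graphs are the edgeless ones, and the countably infinite edgeless graph is universal. If $C$ is the path with three vertices, every vertex of a $C$-free graph has degree at most $1$. So infinitely many disjoint edges together with infinitely many isolated vertices form a universal graph.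

Now let $C=C_4$ be the four-cycle. A graph is $C_4$-free exactly when any two distinct vertices have at most one common neighbor. So in a $C_4$-free graph a vertex can be *named* by two others, as their common neighbor. We use this to build an infinite graph that is named, step by step, by four of its vertices.

Let $F$ have vertices $o_0,o_1,o_2$ (hubs) and $z_0,z_1,z_2,\dots$ (a ray), with edges $z_{n-1}z_n$ for $n\ge1$ and $z_no_{n\bmod 3}$ for $n\ge 0$. Is there a four-cycle in $F$? Two hubs are non-adjacent, so if both lay on a four-cycle they would be opposite and have two common neighbors. But each $z_n$ is adjacent to only one hub. If exactly one hub lies on the four-cycle, its two neighbors $z_m,z_n$ on the cycle satisfy $m\equiv n \pmod 3$ and have a common neighbor on the ray, so $|m-n|=2$, which is impossible. Without hubs we are inside a ray, which has no cycle. So $F$ is $C_4$-free, and for every $n\ge1$ the vertex $z_n$ is *the* common neighbor of $z_{n-1}$ and $o_{n\bmod 3}$.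

Take a disjoint second copy $F'$ of $F$, with vertices $o_i',z_n'$. For $S\subseteq\{0,2,4,\dots\}$ let $G_S$ be $F\sqcup F'$ with the extra edges $z_iz_i'$, $i\in S$. The extra edges form a matching across a cut, so a four-cycle uses $0$, $2$ or $4$ of them. It does not use $0$, since $F$ and $F'$ are $C_4$-free, and it does not use $4$, since consecutive edges of a cycle share a vertex. If it uses $2$, it is $z_iz_jz_j'z_i'$ with $z_i$ adjacent to $z_j$, so $|i-j|=1$. This is impossible for even $i,j$. So every $G_S$ is $C_4$-free.

Suppose that $U$ is a universal countable $C_4$-free graph, and let $\varphi_S:G_S\to U$ be an isomorphism onto an induced subgraph. There are uncountably many $S$ but only countably many possible images of the eight vertices $o_i,o_i',z_0,z_0'$. So there are $S\ne S'$ for which these eight images agree. By induction $\varphi_S(z_n)=\varphi_{S'}(z_n)$ for all $n$, because both are common neighbors in $U$ of the same two distinct vertices. The same holds for the $z_n'$. But then, for even $i$,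
$$i\in S\iff \varphi_S(z_i)\text{ and }\varphi_S(z_i')\text{ are adjacent in }U\iff i\in S',$$
a contradiction. There is no universal countable $C_4$-free graph.

What did we use about $C_4$? It is not complete: it has two non-adjacent vertices, and identifying them leaves a path with three vertices whose middle vertex is controlled by the two ends. How far does this go if $C$ is built from several pieces, only one of which is non-complete?

## 2. Universal graphs and complete blocks

A *block* of a connected graph is a maximal connected subgraph without a cut vertex of its own. A block with at least three vertices is 2-connected, and a bridge with its endpoints is a block $K_2$. For example, the blocks of a tree are its edges, and two four-cycles sharing one vertex form a graph with two blocks.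

Our problem comes from "Forbidden Substructures and Combinatorial Dichotomies: WQO and Universality" (http://sites.math.rutgers.edu/~cherlin/Paper/2011Dichotomies.pdf), which quotes the following results.

1. (Füredi–Komjáth) If $C$ is finite and 2-connected, a universal countable $C$-free graph exists if and only if $C$ is complete.
2. If $C$ is a finite tree, a universal countable $C$-free graph exists if and only if $C$ is a path or is derived from a path by adjunction of a single edge.
3. If $C=K_m\wedge K_n$ consists of two complete graphs joined at one common vertex, a universal countable $C$-free graph exists if and only if $\min(m,n)\le5$ and $(m,n)\ne(5,5)$.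

Items 2 and 3 show that complete blocks do not suffice for a universal graph: $K_5\wedge K_5$ has none. The conjecture says that complete blocks are *necessary*, and it is true.

**Theorem A (the conjecture).** If $C$ is a finite connected graph with at least one edge and some block of $C$ is not complete, then there is no universal countable $C$-free graph.

From now on an *embedding* $X\to Y$ is an injective map sending edges to edges; it need not be induced. "$X\subseteq Y$ as a subgraph" means that an embedding exists. A *rooted* embedding also maps root to root. $|X|$ is the number of vertices of $X$.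

We also use a cardinal. Let $\mathrm{cov}(\mathcal N)$ be the least number of null sets covering $[0,1]$. Since atomless standard Borel probability spaces are isomorphic to $[0,1]$ with Lebesgue measure, any such space gives the same number. Countably many null sets have a null union, so $\mathrm{cov}(\mathcal N)>\aleph_0$. The singletons cover, so $\mathrm{cov}(\mathcal N)\le 2^{\aleph_0}$.

**Theorem B (stronger form).** Let $C$ be finite and connected, with a non-complete block. There are an integer $D=D(C)$, a product probability space $\Omega=\{1,\dots,Q\}^{\mathbb N}$ (uniform factors, $Q\ge2$, hence atomless), and countable $C$-free graphs $\Gamma_\alpha$ $(\alpha\in\Omega)$ of maximum degree $\le D$, such that for every countable $C$-free graph $U$ the set $\{\alpha:\Gamma_\alpha\subseteq U\text{ as a subgraph}\}$ is contained in a null set.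

Consequently no countable $C$-free graph contains all countable $C$-free graphs of maximum degree $\le D$, even as non-induced subgraphs. Moreover, any family of countable $C$-free graphs such that each of these bounded-degree graphs is contained in some member has at least $\mathrm{cov}(\mathcal N)$ members.

Theorem B implies Theorem A: an induced embedding is an embedding, so a universal $U$ would contain every $\Gamma_\alpha$, while a null set is not all of $\Omega$.

## 3. Blocks and branches

Let $C$ be connected with at least one edge. We use these textbook facts. Two distinct blocks share at most one vertex, and a shared vertex is a cut vertex. Every connected subgraph with at least two vertices and without a cut vertex of its own lies in a unique block. The block–cut-vertex graph (blocks on one side, cut vertices on the other, adjacency being membership) is a tree whose leaves are blocks. A non-complete block is 2-connected with at least $4$ vertices.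

A *leaf block* is a block containing exactly one cut vertex of $C$. If $C$ has a cut vertex, it has leaf blocks. More precisely, for a cut vertex $u$ and a component $Y$ of $C-u$, the set $Y\cup\{u\}$ contains a leaf block. To see this, take a longest path in the tree that starts at $u$ and continues with a block contained in $Y\cup\{u\}$. It ends in a leaf, which is a block. Later blocks on the path avoid $u$, so they stay in $Y\cup\{u\}$.

**Definition (branches).** For a vertex $w$ and a block $\beta\ni w$, let $\mathrm{Br}(w,\beta)$, rooted at $w$, be the subgraph induced on $w$ together with the component of $C-w$ containing $\beta\setminus\{w\}$. These are the *branches at $w$*.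

For example, let $C$ be a four-cycle $b,c,d,e$ with a path $b,f,g$ attached at $b$. The branches at $b$ are the four-cycle and the path $bfg$. The branches at $f$ are the edge $fg$ and the graph $C-g$. At $c$ there is one branch, all of $C$. The leaf blocks are the four-cycle and the edge $fg$.

Two neighbors of $w$ in the same component of $C-w$ lie on a common cycle with $w$, hence in one block. Each block at $w$ stays connected when $w$ is removed, and each component of $C-w$ contains a neighbor of $w$. So the branches at $w$ correspond bijectively to the blocks at $w$, and *all neighbors of $w$ in $\mathrm{Br}(w,\beta)$ lie in $\beta$*. Branches are connected and have at least two vertices. The branches at $w$ cover $C$ and meet pairwise only in $w$. Three facts do most of the later work.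

**(F0)** *If $w\ne p$ lies in a branch $X'$ at $p$, and $X$ is a branch at $w$ with $p\notin X$, then $X\subseteq X'\setminus\{p\}$.* Indeed $X$ is connected, contains $w$ and avoids $p$. Moreover, if $w\neq p$ lie in a common block $\beta$, then $p\in\mathrm{Br}(w,\beta)$, so all other branches at $w$ avoid $p$.

**(F1)** *Let $X$ be a branch at $w$, let $e$ embed a subgraph of $C$ containing $X$ into $C$, and let $w'=e(w)$. Then $e(X)$ lies in a single branch at $w'$. If $X=\mathrm{Br}(w,\gamma)$ and $e(X)\subseteq\mathrm{Br}(w',\delta)$, then $e(\gamma)\subseteq\delta$.* The first part holds because $X-w$ is connected and its image avoids $w'$. For the second, $e(\gamma)$ is connected without a cut vertex, so it lies in one block. That block contains $w'$ and meets $\mathrm{Br}(w',\delta)-w'$, so it is $\delta$.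

**(F2)** *Let $\gamma,\delta$ be blocks, $w\in\gamma$, let $X\ne\mathrm{Br}(w,\gamma)$ be a branch at $w$, and let $e$ be an embedding into $C$ of a subgraph containing $\gamma$ and $X$, with $e(V(\gamma))=V(\delta)$. Then $e(X)$ lies in a branch at $e(w)$ other than $\mathrm{Br}(e(w),\delta)$.* By (F1) it lies in one branch. $X$ contains a neighbor $z$ of $w$, and $z\notin\gamma$. By injectivity $e(z)\notin\delta$, while all neighbors of $e(w)$ in $\mathrm{Br}(e(w),\delta)$ lie in $\delta$.

In words: if an embedding carries one block exactly onto another, then what hangs off the first block is carried to what hangs off the second.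

## 4. Common neighbors in a bouquet of four-cycles

Let us try the argument of Section 1 on the *bouquet* $W$: two four-cycles sharing exactly one vertex $b$. It breaks at once. In $K_{2,\aleph_0}$ every four-cycle contains both vertices of the side of size two, so two four-cycles share at least two vertices. Hence $K_{2,\aleph_0}$ is $W$-free, yet two of its vertices have infinitely many common neighbors. Being a common neighbor no longer names anything.

The second four-cycle has to enter. Let $U$ be $W$-free, $u_a\neq u_b$ in $U$, and let $Y$ be the set of common neighbors $y$ of $u_a,u_b$ for which some four-cycle passes through $u_b$ and avoids $u_a$ and $y$. Fix $y\in Y$ and such a cycle $u_bc_1c_2c_3$. If $y'\in Y$ were different from $y,c_1,c_2,c_3$, then $u_ayu_by'$ would be a four-cycle meeting the first one only in $u_b$, a copy of $W$. So $|Y|\le4$. If each relevant vertex of our test graphs carries a copy of the *rest* of $C$, new vertices have boundedly many possible images.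

Two difficulties are now visible.

First, "at most $q$ images" with $q\ge2$ is not "determined". The possible sequences of images of $z_1,z_2,\dots$ form a tree with up to $q$ branches at every step, possibly uncountably many sequences. The pigeonhole of Section 1, uncountably many $S$ against countably many initial images, then gives nothing. The remedy is to count with measure. At step $n$ let a parameter $\alpha(n)\in\{1,\dots,Q\}$ choose which of $Q$ candidate vertices, in the test graph, plays the middle vertex over some set of earlier vertices. Since only $q$ images are allowed, at most $q$ of the $Q$ values of $\alpha(n)$ are compatible with a given sequence. Each step multiplies the number of sequences by at most $q$ and the measure of compatible $\alpha$ for each sequence by at most $q/Q$. With $Q=2q^2$ the product is $\tfrac12$ per step. This also makes induced embeddings unnecessary, since no non-edge is ever used.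

Second, attaching copies of the rest of $C$ may itself create $C$. For $W$, attaching two four-cycles at one vertex creates $W$. Attaching *exactly one* at each vertex of a $C_4$-free graph is harmless: a four-cycle has no cut vertex, so every four-cycle is one of the attached ones, and these are pairwise disjoint. For general $C$ the harmlessness of one copy is the hard part of the proof (Sections 8–10).

## 5. Pruning complete leaf blocks

In Section 4 the non-complete block we worked with was a leaf block. The next lemma reduces everything to that situation.

**Lemma 1.** Let $C$ have a cut vertex and a non-complete block, and suppose that all leaf blocks of $C$ are complete. Let $n$ be the minimum size of a leaf block, and let $C'$ be obtained from $C$ by deleting all non-cut vertices of leaf blocks of size $n$. Then $C'$ is connected, has a non-complete block, and $|C'|<|C|$. If Theorem B holds for $C'$, it holds for $C$.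

For example, if $C$ is a four-cycle with pendant edges at two opposite vertices, then $n=2$ and $C'=C_4$.

**Step 1 (the shape of $C'$).** We check the first claims. A path between two remaining vertices never needs to enter a leaf block through its cut vertex and return, so $C'$ is connected. A non-complete block of $C$ is not a leaf block. Its vertices that lie in leaf blocks are cut vertices, so it loses no vertex and remains a block of $C'$. Clearly $|C'|<|C|$.

**Step 2 (decorating).** We turn $C'$-free graphs into $C$-free graphs. For a countable graph $G$ let $G^*$ arise by gluing $|C|$ new copies of $K_n$ at each vertex $v$, disjoint except for $v$. *If $G$ is $C'$-free, then $G^*$ is $C$-free.* Let $f:C\to G^*$ be an embedding, and suppose $f(c)\in K\setminus\{v\}$, where $K\cong K_n$ was glued at $v$. Since $|C|>n$, $f(C)\not\subseteq K$. As $f(C)$ is connected, $v=f(u)$ for some $u$. The component $Y$ of $C-u$ containing $c$ maps into $K\setminus\{v\}$. So $|Y\cup\{u\}|\le n<|C|$, and $u$ is a cut vertex. Now $Y\cup\{u\}$ contains a leaf block, which has at least $n$ vertices. Hence $Y\cup\{u\}$ is a leaf block of size $n$, its only cut vertex is $u$,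 and $c$ is one of its non-cut vertices. Thus every vertex of $C$ mapped outside $G$ is deleted in $C'$, so $f(C')\subseteq G$, a contradiction.

**Step 3 (undecorating).** We recover a $C'$-free graph from a $C$-free one. Let $U$ be countable and $C$-free, and let $U'$ be the subgraph induced on those $v\in U$ that lie in $|C|$ $n$-cliques pairwise meeting only in $v$. *$U'$ is $C'$-free.* Given an embedding $C'\to U'$, extend it to $C\to U$ by adding the deleted complete leaf blocks one at a time. At each moment fewer than $|C|$ vertices are used, and each of them, other than the image of the cut vertex in question, spoils at most one of the $|C|$ available cliques. So a clean clique remains. The result is a copy of $C$ in $U$, a contradiction.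

**Step 4 (transfer).** We combine the two. If $G^*\subseteq U$, then every vertex of $G$ is mapped into $U'$, because its glued cliques are mapped to cliques pairwise meeting only in its image. So $G\subseteq U'$. Let $\Gamma_\alpha$ be the graphs of Theorem B for $C'$. The graphs $\Gamma_\alpha^*$ are countable and $C$-free, and $\{\alpha:\Gamma_\alpha^*\subseteq U\}\subseteq\{\alpha:\Gamma_\alpha\subseteq U'\}$, which is contained in a null set. The degree bound $D(C)=D(C')+|C|(n-1)$ works. $\square$

Iterating Lemma 1, which stops because $|C|$ decreases, **we may assume from now on:** either $C=B$ is a single non-complete block, with $b\in B$ chosen arbitrarily; or $C$ has a non-complete leaf block $B$ with cut vertex $b$. Put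
$$k=|B|\ge4,\qquad R=C-(B\setminus\{b\})\text{ rooted at }b,\qquad q=|R|=|C|-k+1 .$$
For $C_4$ we have $R=\{b\}$ and $q=1$. For the bouquet $W$, $R$ is a four-cycle and $q=4$.

## 6. Identifying two non-adjacent vertices

Choose non-adjacent $x_1,x_2\in B$, with $x_1=b$ if $b\in\{x_1,x_2\}$. Let $A=V(B)\setminus\{x_1,x_2\}$, so $|A|=k-2$. Let $H$ be the graph on $A\cup\{x\}$ obtained from $B$ by identifying $x_1,x_2$ to $x$ (multiple edges merged), so $|H|=k-1$. Let $\rho=b$ if $b\in A$, and $\rho=x$ if $b=x_1$. Let $H^+$ be $H$ with a copy of $R$ glued at $\rho$ (root $b$ identified with $\rho$). For $C=C_4$, both $H$ and $H^+$ are the path with three vertices and middle vertex $x$. For $W$ with $b\in A$, $H^+$ is that path with a four-cycle glued at one end.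

**Lemma 2.** Let $U$ be $C$-free and let $\bar u=(u_a)_{a\in A}$ be distinct vertices of $U$. Let $Y(\bar u)$ be the set of $y$ for which there is an embedding $\psi:H^+\to U$ with $\psi(a)=u_a$ $(a\in A)$ and $\psi(x)=y$. Then $|Y(\bar u)|\le q$.

*Proof.* The point is that two sufficiently independent values would unfold $x$ back into $x_1,x_2$. If $Y(\bar u)=\emptyset$ there is nothing to prove. Let $y\in Y(\bar u)$ with witness $\psi$, and suppose $y'\in Y(\bar u)\setminus\psi(H^+)$. Map $R$ by $\psi$, and send $a\mapsto u_a$, $x_1\mapsto y$, $x_2\mapsto y'$. At $b$ this is consistent: $\psi(\rho)=u_b$ if $b\in A$, and $\psi(\rho)=y$ if $b=x_1$. It is injective. Edges in $R$, in $A$, and between $x_1$ and $A$ are preserved because $\psi$ is an embedding. All edges of $C$ at $x_2$ lie in $B$, because $x_2\neq b$. They go to $A$, because $x_1x_2$ is not an edge, and they are preserved because the witness of $y'$ is an embedding. So $C\subseteq U$, a contradiction. Hence $Y(\bar u)\subseteq\psi(H^+)\setminus\{u_a:a\in A\}$, which has $(k-1+q-1)-(k-2)=q$ elements. $\square$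

## 7. A sparse skeleton and the graphs $\Gamma_\alpha$

The test graphs should have every late vertex named by earlier ones, offer a $Q$-fold choice at each step, and contain no large blocks. We first build a bipartite skeleton without short cycles. Let
$$Q=2q^2,\quad P=2(k-2)+Q,\quad \Delta=2(P+1),\quad M=(1+\Delta)^{2|C|},\quad n_0=2PM .$$

**Construction of the skeleton.** We build bipartite graphs $I_{n_0}\subseteq I_{n_0+1}\subseteq\cdots$, where $I_n$ has *vertices* $a_0,\dots,a_{n-1}$ on one side and some *cells* on the other. $I_{n_0}$ has no cells. Given $I_n$, choose $P$ vertices of degree $<\Delta$ in $I_n$, pairwise at distance $>2|C|$ in $I_n$. Divide them into $A_n$ and $A_n'$ (each of size $k-2$ and indexed by $A$) and $d_{n,1},\dots,d_{n,Q}$. Add the vertex $a_n$, a cell $e_n$ adjacent to $A_n\cup\{a_n\}$, and a cell $f_n$ adjacent to $A_n'\cup\{d_{n,1},\dots,d_{n,Q}\}$. Let $I=\bigcup I_n$.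

**Lemma 3.** The choice is always possible. All degrees in $I$ are at most $\Delta$, and $I$ has no cycle of length $\le2|C|$.

*Proof.* *Degrees.* A chosen vertex has degree $<\Delta$ and gains exactly one edge, and $a_n$ starts with degree $1$. Cells have degree $k-1$ or $k-2+Q$, which is less than $\Delta$.

*Possibility.* Each step adds $(k-1)+(k-2+Q)=P+1$ edges, so the degrees of the vertices of $I_n$ sum to less than $(P+1)n$. So fewer than $n/2$ vertices have degree $\ge\Delta=2(P+1)$, and more than $n/2\ge PM$ vertices have degree $<\Delta$. A ball of radius $2|C|$ has at most $\sum_{i\le2|C|}\Delta^i\le(1+\Delta)^{2|C|}=M$ elements. Choosing greedily, each chosen vertex excludes at most $M$ vertices, so $P$ of them can be found.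

*Cycles.* Consider a cycle in $I_{n+1}$ that is not in $I_n$. It cannot use $a_n$, which has degree $1$ in $I_{n+1}$, so it uses $e_n$ or $f_n$. These are non-adjacent with disjoint neighborhoods. So removing them from the cycle leaves, in $I_n$, a path between two distinct chosen vertices. This path has length $>2|C|$. $\square$

**The graphs.** For $\alpha\in\Omega=\{1,\dots,Q\}^{\{n_0,n_0+1,\dots\}}$ let $G_\alpha$ have vertices $a_0,a_1,\dots$. For each $n\ge n_0$ put a copy of $H$ on $A_n\cup\{a_n\}$, with $a_n$ in the role of $x$ and $A_n$ in the role of $A$. Put another copy on $A_n'\cup\{d_{n,\alpha(n)}\}$, with $d_{n,\alpha(n)}$ in the role of $x$ and $A_n'$ in the role of $A$. The first copy belongs to the cell $e_n$, the second to $f_n$. All vertices of a copy are neighbors in $I$ of its cell. Let $\Gamma_\alpha$ be $G_\alpha$ with **exactly one** copy $R_v$ of $R$ glued at each vertex $v$ (root $b$ identified with $v$), disjoint otherwise.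

A vertex lies in at most $\Delta$ copies of $H$, each giving it at most $k-2$ neighbors, and $R_v$ adds fewer than $|C|$. So the maximum degree of $\Gamma_\alpha$ is at most $D:=\Delta(k-2)+|C|$.

**Lemma 4.** Every connected subgraph $L$ of $G_\alpha$ without a cut vertex of its own, with $2\le|L|\le|C|$, has at most $k-1$ vertices.

*Proof.* We show that $L$ lies in one copy of $H$, since otherwise the skeleton has a short cycle. Assign to each edge of $L$ a cell whose copy of $H$ contains it. If all edges get the same cell, $V(L)$ lies in one copy of $H$, and $|H|=k-1$. Otherwise, as $L$ is connected, there are edges $vw,vw'$ with different cells. Since $L-v$ is connected, it contains a path from $w$ to $w'$. This gives a cycle $v_0v_1\cdots v_{l-1}$ in $L$ through both edges, with $l\le|C|$.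

Group the edges of this cycle cyclically into maximal runs with equal cell. There are at least two runs. Passing alternately through endpoints of runs and cells of runs gives a closed walk in $I$ of length at most $2l\le2|C|$. It is cyclically non-backtracking. At an endpoint, the two consecutive runs have different cells. At a cell, the two endpoints of its run are different, since a run is a proper subpath of the cycle. The edges of such a walk contain a cycle of $I$. Otherwise they form a finite tree, and a point of the walk farthest from a fixed vertex of this tree is a leaf, where the walk backtracks. The cycle has length $\le2|C|$, contradicting Lemma 3. $\square$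

## 8. Where a copy of $C$ could hide

Let $f:C\to\Gamma_\alpha$ be an embedding. By Lemma 4 the block $B$ cannot go into $G_\alpha$, so it goes into some $R_v$. Then part of $C$ lies in $R_v\cong R$ and the rest hangs outside at $v$, and there only small blocks are available at $v$. The following lemma says that this cannot happen.

**Lemma 5 (Key Lemma).** Let $B\ne C$ be a leaf block with cut vertex $b$, and $R=C-(B\setminus\{b\})$. Let $u\in V(C)$, let the branches at $u$ be partitioned into $\mathcal T\sqcup\mathcal Z$, and let $T,Z$ be $\{u\}$ together with the unions of $\mathcal T$, $\mathcal Z$. Assume $B\subseteq T$, and $|\beta|<|B|$ for every $\mathrm{Br}(u,\beta)\in\mathcal Z$. Then there is no embedding $g:T\to R$ with $g(u)=b$.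

The size hypothesis cannot be dropped. In the bouquet $W$, with $u=b$, $\mathcal T=\{B\}$ and $\mathcal Z$ consisting of the other four-cycle, $T=B$ embeds in $R$ with $b\mapsto b$.

**Lemma 6.** $\Gamma_\alpha$ is $C$-free.

*Proof, given Lemma 5.* If $C=B$, then $\Gamma_\alpha=G_\alpha$. A copy of the 2-connected graph $B$ would contradict Lemma 4, since $k=|C|>k-1$. So let $B\ne C$ be a leaf block, and let $f:C\to\Gamma_\alpha$ be an embedding.

*Locating $B$.* A connected subgraph without a cut vertex lies in $G_\alpha$ or in some $R_v$: if it meets both $R_v\setminus\{v\}$ and the outside of $R_v$, then $v$ is a cut vertex of it. By Lemma 4, $f(B)\not\subseteq G_\alpha$, so $f(B)\subseteq R_v$ for some $v$.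

*Splitting at $v$.* As $|R|<|C|$, $f(C)\not\subseteq R_v$. As $f(C)$ is connected and meets $R_v\setminus\{v\}$, $v=f(u)$ for some $u\in C$. Each component of $C-u$ maps into $R_v\setminus\{v\}$ or outside $R_v$. Let $\mathcal T$ consist of the branches at $u$ of the first kind and $\mathcal Z$ of those of the second kind. Since $B\setminus\{u\}$ is connected and mapped into $R_v\setminus\{v\}$, we have $B\subseteq T$. The restriction $f|_T$ is an embedding $T\to R_v\cong R$ with $u\mapsto b$.

*Sizes in $\mathcal Z$.* For $\mathrm{Br}(u,\beta)\in\mathcal Z$, $f(\beta)$ contains $v$ and its other vertices lie outside $R_v$. Since $v\notin R_w$ for $w\ne v$, $f(\beta)$ lies in no $R_w$ at all, so $f(\beta)\subseteq G_\alpha$ and $|\beta|\le k-1<|B|$ by Lemma 4. Now $f|_T$ contradicts Lemma 5. $\square$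

## 9. Chains of branches at one vertex

How might one prove the Key Lemma? The obvious try is to compare sizes: $|T|=|C|-|Z|+1$ and $|R|=|C|-|B|+1$. If $|Z|<|B|$, then $|T|>|R|$ and we are done. But the hypothesis bounds only the *blocks* at $u$ in $\mathcal Z$, not $Z$. Let $C$ consist of two four-cycles $B,B'$ and a path with five edges, all glued at $b$ (an end, for the path). Let $u=b$ and let $\mathcal Z$ contain just the path. Then $|T|=7<9=|R|$, and counting says nothing. One must follow $B$ instead: if $g:T\to R$ fixes $b$, then $g(B)$ is a four-cycle in $R$, so $g(B)=B'$. Likewise $g(B')=B'$, against injectivity.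

The general form of "follow $B$" is this lemma.

**Lemma 7 (chains).** Let $\mathcal V$ be a finite set of rooted finite graphs ("nodes") with at least $2$ vertices each, $\mathcal D\subseteq\mathcal V$, $\Phi:\mathcal D\to\mathcal V$, and let $e_X:X\to\Phi(X)$ be rooted embeddings $(X\in\mathcal D)$. Suppose

- (i) if $X\ne X'$ in $\mathcal D$ and $\Phi(X)=\Phi(X')$, then the images of $e_X,e_{X'}$ are disjoint outside the root.

Let $X_0\in\mathcal D$ be such that

- (ii) $\Phi(X)=X_0$ implies $|X|<|X_0|$.

Then $X_0$ has a rooted embedding into some node of $\mathcal V\setminus\mathcal D$.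

*Proof.* Let $X_{t+1}=\Phi(X_t)$ as long as $X_t\in\mathcal D$. Sizes are non-decreasing. Suppose the sequence never leaves $\mathcal D$, and take the least $y$ with $X_y=X_x$ for some $x<y$. Then $|X_x|=\dots=|X_y|$. If $x=0$, then $\Phi(X_{y-1})=X_0$ with $|X_{y-1}|=|X_0|$, contradicting (ii). If $x>0$, then $X_{x-1}\ne X_{y-1}$ by minimality of $y$, and both are sent to $X_x$. By (i),
$$|X_x|-1\ \ge\ (|X_{x-1}|-1)+(|X_{y-1}|-1)\ >\ |X_{y-1}|-1\ =\ |X_x|-1,$$
a contradiction. So the sequence leaves $\mathcal D$; compose the embeddings. $\square$

**The Key Lemma for $u=b$.** Suppose $g:T\to R$ with $g(b)=b$. The nodes are the branches at $b$, $\mathcal D=\mathcal T$, $e_X=g|_X$, $\Phi(X)$ is the branch containing $g(X)$, and $X_0=B$. Condition (i) holds because $g$ is injective. For (ii), nothing is mapped into $B$, since $g(T)\subseteq R$ and $R\cap B=\{b\}$. So $B$ embeds, rooted, into some $\mathrm{Br}(b,\beta)\in\mathcal Z$, and $|B|\le|\beta|$ by (F1), a contradiction.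

**When $u\ne b$, an example.** Let $C$ be an edge $ub$ with a four-cycle $B$ glued at $b$, and a four-cycle $B_0$ and a path, both glued at $u$. Let $\mathcal Z$ contain just the path. Here $R$ is the edge with $B_0$ and the path at $u$. Suppose $g:T\to R$ with $g(u)=b$. In $R$ the only neighbor of $b$ is $u$, so $g(b)=u$: the map $g$ swaps $u$ and $b$. So $g(B)$ is a four-cycle through $u$, that is, $g(B)=B_0$. But $g(B_0)$ is a four-cycle through $b$ in $R$, and there is none. Again we followed $B$: from $b$ to $u$, then back toward $b$, where it would have to land in $B$, which is forbidden.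

If the path from $u$ to $b$ passes through several blocks, the difficulty is that $g$ could slide this path along itself, so that iterating $g$ soon leaves its domain $T$. The proof shows first that $g$ folds the beginning of the path onto its end (descent), and then, from the point of reflection outward, that $B$ can be carried all the way to $Z$ (ascent).

## 10. Proof of the Key Lemma

Suppose $g:T\to R$ is an embedding with $g(u)=b$.

**Step 1 (notation along the path from $u$ to $b$).** We set up the branches that will be tracked. If $\mathcal Z=\emptyset$ then $|T|=|C|>|R|$, a contradiction. So $\mathcal Z\ne\emptyset$. Also $\mathcal T\neq\emptyset$ since $B\subseteq T$, hence $u$ is a cut vertex. Let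
$$u=p_0,\ \beta_1,\ p_1,\ \beta_2,\ \dots,\ \beta_n,\ p_n=b$$
be the path from $u$ to $b$ in the block–cut-vertex tree ($n=0$ if $u=b$). Each $\beta_i$ contains the two cut vertices $p_{i-1},p_i$, so $B$ is not among the $\beta_i$. Put $\beta_{n+1}=B$ and define:

- $F_i=\mathrm{Br}(p_i,\beta_{i+1})$ for $0\le i\le n$ (the branch *forward*, toward $B$); $F_n=B$, as $B$ is a leaf block;
- $K_i=\mathrm{Br}(p_i,\beta_i)$ for $1\le i\le n$ (the branch *back*, toward $u$), and $K_0=Z$;
- $\mathcal O_i$ for $i\ge1$: the branches at $p_i$ other than $F_i,K_i$; and $\mathcal O_0=\mathcal T\setminus\{F_0\}$.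

The set $B\setminus\{b\}$ is non-empty and lies in $F_0\setminus\{u\}$, because $(\beta_1\cup\dots\cup\beta_{n+1})\setminus\{u\}$ is connected ($u$ lies in no $\beta_l$ with $l\ge 2$). Since $B\subseteq T$, it follows that $F_0\in\mathcal T$.

For $i<j$, following the path shows $p_j\in F_i\setminus\{p_i\}$ and $p_i\in K_j$. So every branch at $p_j$ other than $K_j$ avoids $p_i$, and by (F0)
$$F_i\ \supseteq\ F_j\cup\bigcup\mathcal O_j\qquad(i<j).\tag{1}$$
Thus all $F_i$ and all $\bigcup\mathcal O_i$ lie in $T$, hence so does $\beta_l\subseteq F_{l-1}$. Also $B\subseteq F_i$ for all $i$, and $R\cap B=\{b\}$. For $i\ge1$ we have $F_i\cap\beta_i=\{p_i\}$, as $\beta_i\subseteq K_i$.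

**Step 2 (states).** We isolate the situation that propagates. Call $(r,i)$, $0\le r\le i\le n$, a *state* if $g(p_r)=p_i$ and $g(F_r)$ lies in a branch at $p_i$ different from $F_i$. Then $(0,n)$ is a state: $g(u)=b$, by (F1) $g(F_0)$ lies in one branch at $b$, and this is not $F_n=B$ because $g(F_0)\subseteq R$ and $R\cap B=\{b\}$. In the example at the end of Section 9, $n=1$ and $(0,1)$ is a state.

**Step 3 (descent, one move).** The purpose is to pass from a state at $p_i$ to a state at $p_{i-1}$. *Let $(r,i)$ be a state with $r<i$. Then $g(F_r)\subseteq K_i$ and $g(\beta_{r+1})\subseteq\beta_i$. Moreover:*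

- (a) *if $r=i-1$, then $g(V(\beta_i))=V(\beta_i)$;*
- (b) *if $r<i-1$, there is $r'$ with $r<r'\le i-1$ such that $(r',i-1)$ is a state and $g(\beta_l)\subseteq\beta_i$ for $r<l\le r'$.*

If $g(F_r)\subseteq X\in\mathcal O_i$, then $F_r\supseteq X\cup B$ by (1). And $|X\cup B|>|X|$, because $B\subseteq F_i$ and $X\cap F_i=\{p_i\}$. This contradicts injectivity. So $g(F_r)\subseteq K_i$, and (F1) gives $g(\beta_{r+1})\subseteq\beta_i$. If $r+1=i$, equality of sizes gives (a).

Let $r<i-1$, and let $r'\in\{r+1,\dots,n\}$ be maximal with $g(\beta_l)\subseteq\beta_i$ for $r<l\le r'$. Then $|\beta_{r+1}\cup\dots\cup\beta_{r'}|\le|\beta_i|$. If $r'\ge i$, this union contains $\beta_i$ and also the block $\beta_{r+1}\neq\beta_i$, so it is strictly larger than $\beta_i$, a contradiction. So $r'\le i-1$.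

Let $w=g(p_{r'})\in\beta_i$. As $r'\ne r$, $w\ne p_i=g(p_r)$. Since $r'+1\le i\le n$, maximality gives $g(\beta_{r'+1})\not\subseteq\beta_i$. So $g(\beta_{r'+1})$ lies in a block $\beta'\neq\beta_i$ containing $w$, and $g(F_{r'})\subseteq\mathrm{Br}(w,\beta')$ by (F1).

Suppose $w\ne p_{i-1}$. Then $w\in\beta_i\setminus\{p_{i-1},p_i\}$. By (F0), applied with $p=p_{i-1}$ and $X'=F_{i-1}=\mathrm{Br}(p_{i-1},\beta_i)$, we get $\mathrm{Br}(w,\beta')\subseteq F_{i-1}\subseteq F_{r'}$. Also $B\subseteq F_{r'}$. Moreover $F_i$ is connected, contains $p_i$ and avoids $w$ (as $F_i\cap\beta_i=\{p_i\}$). So $B\subseteq F_i\subseteq\mathrm{Br}(w,\beta_i)\setminus\{w\}$ is disjoint from $\mathrm{Br}(w,\beta')$. Hence $|F_{r'}|>|\mathrm{Br}(w,\beta')|$, contradicting $g(F_{r'})\subseteq\mathrm{Br}(w,\beta')$.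

So $w=p_{i-1}$, and $g(F_{r'})$ lies in a branch at $p_{i-1}$ other than $\mathrm{Br}(p_{i-1},\beta_i)=F_{i-1}$. Thus $(r',i-1)$ is a state, which proves (b).

**Step 4 (the whole descent).** We iterate and record two size facts for later. Start from the state $(r_n,n)$ with $r_n=0$, and apply (b) as long as $r_i<i-1$. We get states $(r_i,i)$ for $i=n,n-1,\dots,i_0$ with $r_n<r_{n-1}<\dots<r_{i_0}$, ending with $j_0:=r_{i_0}\in\{i_0-1,i_0\}$, and
$$g(\beta_l)\subseteq\beta_{i+1}\quad\text{for } r_{i+1}<l\le r_i,\ \ i_0\le i<n.\tag{2}$$
In particular, for $i_0\le i<n$ we have $r_i\ge1$ and $g(\beta_{r_i})\subseteq\beta_{i+1}\subseteq F_i$ with $g(p_{r_i})=p_i$. Hence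
$$i_0\le i<n,\ \ X\in\mathcal O_{r_i},\ \ g(X)\subseteq F_i\ \Longrightarrow\ |X|<|F_i|.\tag{3}$$
Indeed $X\cap\beta_{r_i}=\{p_{r_i}\}$, so $F_i\setminus\{p_i\}$ contains the disjoint sets $g(X\setminus\{p_{r_i}\})$ and $g(\beta_{r_i}\setminus\{p_{r_i}\})\neq\emptyset$. For $i=n$ we note
$$\text{no branch } X\subseteq T\text{ satisfies } g(X)\subseteq F_n=B,\tag{4}$$
since $|X|\ge2$, $g(T)\subseteq R$ and $R\cap B=\{b\}$.

Next comes the ascent. We claim:

> *For $i_0\le i\le n$, put $j=j_0-(i-i_0)$. Then $r_i=j$, and there is a rooted embedding $(F_i,p_i)\to(K_j,p_j)$.* $\qquad(\ast)$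

For $i=i_0$ the equality $r_{i}=j$ is the definition of $j_0$.

**Step 5 (ascent, start with $j_0=i_0$).** The purpose is $(\ast)$ for $i:=i_0$ when $g$ fixes $p_i$. The argument is that of the case $u=b$. Apply Lemma 7. The nodes are all branches at $p_i$, $\mathcal D=\{F_i\}\cup\mathcal O_i$, $e_X=g|_X$, $\Phi(X)$ is the branch at $p_i$ containing $g(X)$, and $X_0=F_i$. Condition (i) holds as $g$ is injective. For (ii): $\Phi(F_i)\ne F_i$ since $(i,i)$ is a state; for $X\in\mathcal O_i=\mathcal O_{r_i}$ use (3), or (4) if $i=n$. The nodes outside $\mathcal D$ are $K_i$ alone, or the members of $\mathcal Z$ if $i=0$. So $F_i\to K_i$.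

**Step 6 (ascent, start with $j_0=i_0-1$).** The purpose is $(\ast)$ for $i:=i_0$ when $g$ folds at the block $\beta_i$. Here $i\ge1$ and $(i-1,i)$ is a state. By (a), $g$ permutes $V(\beta_i)$, with $g(p_{i-1})=p_i$. We carry what hangs at $p_i$ around its orbit to $p_{i-1}$. Let $w_0=p_i$, $w_{a+1}=g(w_a)$, and let $m\ge1$ be least with $w_m=p_{i-1}$. It exists because $p_{i-1}=g^{-1}(p_i)$ lies in the orbit of $p_i$ under the permutation.

For $a<m$ we have $w_a\in\beta_i\setminus\{p_{i-1}\}$, so by (F0) the branches at $w_a$ other than $\mathrm{Br}(w_a,\beta_i)$ lie in $F_{i-1}\subseteq T$. By (F2) with $\gamma=\delta=\beta_i$, $g$ maps them into branches at $w_{a+1}$ other than $\mathrm{Br}(w_{a+1},\beta_i)$. The branches at $w_0=p_i$ other than $\mathrm{Br}(p_i,\beta_i)=K_i$ are $F_i$ and the members of $\mathcal O_i$. So $\theta=g^m$ embeds $F_i\cup\bigcup\mathcal O_i$, maps $p_i\mapsto p_{i-1}$, and maps each branch in $\{F_i\}\cup\mathcal O_i$ into a branch at $p_{i-1}$ other than $F_{i-1}$, that is, into a member of $\mathcal O_{i-1}$ or into $K_{i-1}$ (a member of $\mathcal Z$ if $i=1$). In the other direction, by (F2), $g$ maps each $X\in\mathcal O_{i-1}$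 into a branch at $p_i$ other than $K_i$, that is, into a member of $\{F_i\}\cup\mathcal O_i$.

Apply Lemma 7 with $\mathcal D$ consisting of $\{F_i\}\cup\mathcal O_i$ (via $\theta$) and $\mathcal O_{i-1}$ (via $g$), nodes at $p_i$ and at $p_{i-1}$ being regarded as different, with $X_0=F_i$, and with $K_{i-1}$ (or the members of $\mathcal Z$, if $i=1$) outside $\mathcal D$. Condition (i): $\theta$-images lie in nodes at $p_{i-1}$ and $g$-images in nodes at $p_i$, so two elements of $\mathcal D$ with the same $\Phi$ are distinct branches at one vertex under one injective map. Condition (ii): if $\Phi(X)=F_i$ then $X\in\mathcal O_{i-1}=\mathcal O_{r_i}$, and we use (3), or (4) if $i=n$. So $F_i\to K_{i-1}=K_{j_0}$.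

**Step 7 (ascent, induction).** We pass from $i$ to $i+1$ in $(\ast)$. Let $(\ast)$ hold for some $i<n$, with $h:(F_i,p_i)\to(K_j,p_j)$ and $j=r_i\ge1$.

*The blocks match.* By (F1), $h(\beta_{i+1})\subseteq\beta_j$. By (2), $g$ maps $\beta_{r_{i+1}+1}\cup\dots\cup\beta_j$ into $\beta_{i+1}$. So
$$|\beta_{r_{i+1}+1}\cup\dots\cup\beta_j|\ \le\ |\beta_{i+1}|\ \le\ |\beta_j| .$$
The union contains $\beta_j$, and would be strictly larger if it contained a second block. Hence $r_{i+1}=j-1$, all sizes are equal, $g(V(\beta_j))=V(\beta_{i+1})$ and $h(V(\beta_{i+1}))=V(\beta_j)$. From the states $(r_i,i)$ and $(r_{i+1},i+1)$ and the choice of $h$,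
$$g(p_j)=p_i,\qquad g(p_{j-1})=p_{i+1},\qquad h(p_i)=p_j .$$

*Traveling from $p_{i+1}$ to $p_{j-1}$.* Let $v_0=p_{i+1}$. Given $v_a\in\beta_{i+1}\setminus\{p_i\}$, we have $h(v_a)\in\beta_j\setminus\{p_j\}$. If $h(v_a)\ne p_{j-1}$, put $v_{a+1}=g(h(v_a))\in\beta_{i+1}\setminus\{p_i,p_{i+1}\}$. The $v_a$ are distinct: by injectivity a first repetition could only be a return to $v_0=p_{i+1}$, which is never reached again. So the process stops: $h(v_m)=p_{j-1}$ for some $m\ge0$. Let $\theta=h(gh)^m$.

*Carrying the branches along.* For $w\in\beta_{i+1}\setminus\{p_i\}$, the branches at $w$ other than $\mathrm{Br}(w,\beta_{i+1})$ lie in $F_i=\mathrm{Br}(p_i,\beta_{i+1})$, the domain of $h$. For $w\in\beta_j\setminus\{p_{j-1},p_j\}$, the branches at $w$ other than $\mathrm{Br}(w,\beta_j)$ lie in $F_{j-1}=\mathrm{Br}(p_{j-1},\beta_j)\subseteq T$, and $T$ is the domain of $g$. Both follow from (F0). Apply (F2) repeatedly, alternately to $h$ with $(\gamma,\delta)=(\beta_{i+1},\beta_j)$ and to $g$ with $(\gamma,\delta)=(\beta_j,\beta_{i+1})$. We start with the branches at $p_{i+1}$ other than $\mathrm{Br}(p_{i+1},\beta_{i+1})=K_{i+1}$, which are $F_{i+1}$ and the members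 of $\mathcal O_{i+1}$. So $\theta$ is an embedding of $F_{i+1}\cup\bigcup\mathcal O_{i+1}$ with $p_{i+1}\mapsto p_{j-1}$. It maps each member of $\{F_{i+1}\}\cup\mathcal O_{i+1}$ into a branch at $p_{j-1}$ other than $\mathrm{Br}(p_{j-1},\beta_j)=F_{j-1}$, that is, into a member of $\mathcal O_{j-1}$ or into $K_{j-1}$ (a member of $\mathcal Z$ if $j=1$). Also by (F2), $g$ maps each member of $\mathcal O_{j-1}$ into a branch at $p_{i+1}$ other than $K_{i+1}$, that is, into a member of $\{F_{i+1}\}\cup\mathcal O_{i+1}$.

*The chain.* Apply Lemma 7 with $\mathcal D$ consisting of $\{F_{i+1}\}\cup\mathcal O_{i+1}$ (via $\theta$) and $\mathcal O_{j-1}$ (via $g$), nodes at $p_{i+1}$ and at $p_{j-1}$ being regarded as different, with $X_0=F_{i+1}$, and with $K_{j-1}$ (or the members of $\mathcal Z$, if $j=1$) outside $\mathcal D$. Condition (i) holds as in Step 6. If $\Phi(X)=F_{i+1}$, then $X\in\mathcal O_{j-1}=\mathcal O_{r_{i+1}}$, so (ii) is (3) for the index $i+1$, or (4) if $i+1=n$. We obtain a rooted embedding $F_{i+1}\to K_{j-1}$, which is $(\ast)$ for $i+1$.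

**Step 8 (contradiction).** We read off $(\ast)$ at $i=n$. There $j=r_n=0$, so $B=F_n$ has a rooted embedding into $K_0=Z$ with $b\mapsto u$. By (F1) it lies in some $\mathrm{Br}(u,\beta)\in\mathcal Z$, and $|B|\le|\beta|$. This contradicts $|\beta|<|B|$ and proves Lemma 5, hence Lemma 6. $\square$

## 11. Counting the images of $\Gamma_\alpha$

**Proof of Theorem B.** By Lemma 1 we may assume that $C$ is as at the end of Section 5. The graphs $\Gamma_\alpha$ of Section 7 are countable, of maximum degree $\le D$, and $C$-free by Lemma 6. Let $U$ be a countable $C$-free graph. For a sequence $(u_i)_{i<N}$ of distinct vertices of $U$ and a set $A_m$ or $A_m'$ of vertices $a_i$ with $i<N$, we write $Y(u{\restriction}A_m)$ or $Y(u{\restriction}A_m')$ for the set $Y(\bar u)$ of Lemma 2, where $u_i$ serves as the entry for the index in $A$ that $a_i$ carries.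

**Step 1 (few admissible sequences).** We bound the possible images of the $a_i$, independently of $\alpha$. Call an injective sequence $(u_0,\dots,u_{N-1})$ in $U$ with $N\ge n_0$ *admissible* if $u_m\in Y(u{\restriction}A_m)$ for $n_0\le m<N$. This makes sense since $A_m\subseteq\{a_i:i<m\}$, and $\alpha$ does not occur in it. By Lemma 2, each injective $s=(u_0,\dots,u_{n_0-1})$ has at most $q^{N-n_0}$ admissible extensions of length $N$.

**Step 2 (embeddings give admissible sequences).** Let $\varphi:\Gamma_\alpha\to U$ be an embedding, and put $u_i=\varphi(a_i)$. Every vertex of $G_\alpha$ carries a copy of $R$ meeting $G_\alpha$ only there, so each copy of $H$ placed in $G_\alpha$ extends in $\Gamma_\alpha$ to a copy of $H^+$. Applying this to the copies belonging to $e_m$ and to $f_m$, we see that for every $N\ge n_0$ the sequence $(u_i)_{i<N}$ is admissible, and that for $n_0\le m<N$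
$$\varphi(d_{m,\alpha(m)})\in Y(u{\restriction}A_m').\tag{5}$$

**Step 3 (each admissible sequence tolerates few $\alpha$).** All vertices in $A_m'$ and all $d_{m,1},\dots,d_{m,Q}$ are among the $a_i$ with $i<m$. So for a given admissible sequence, the set in (5) is determined and has at most $q$ elements, and the images of $d_{m,1},\dots,d_{m,Q}$ are determined and distinct. Hence at most $q$ of the $Q$ values of $\alpha(m)$ satisfy (5), for each $m$ with $n_0\le m<N$.

**Step 4 (measure).** Fix $s$ and $N$. The set of $\alpha$ admitting an embedding $\varphi$ with $\varphi(a_i)=u_i$ $(i<n_0)$ is contained in a finite union of sets, one for each admissible extension of $s$ of length $N$. Each of these sets depends only on the coordinates $\alpha(m)$, $m<N$, hence is measurable. The total measure is at most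
$$q^{\,N-n_0}\,(q/Q)^{N-n_0}=2^{-(N-n_0)} .$$
Intersecting over $N$, the set lies in a measurable null set. There are countably many $s$, so $\{\alpha:\Gamma_\alpha\subseteq U\}$ is contained in a null set.

**Step 5 (the consequences).** Renumbering coordinates, $\Omega$ is $\{1,\dots,Q\}^{\mathbb N}$ with $Q=2q^2\ge2$. One null set does not cover $\Omega$, so some $\Gamma_\alpha$ of maximum degree $\le D$ is not contained in $U$. If a family of countable $C$-free graphs is such that each countable $C$-free graph of maximum degree $\le D$ is contained in some member, then the null sets belonging to its members cover $\Omega$. So there are at least $\mathrm{cov}(\mathcal N)$ members. $\blacksquare$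

**Proof of Theorem A.** A universal countable $C$-free graph $U$ would contain every $\Gamma_\alpha$, contradicting Theorem B. So if a universal countable $C$-free graph exists, every block of $C$ is complete. $\blacksquare$
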